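\title{Smooth projective toric varieties with positive or nef second Chern character}

\begin{abstract}
For a smooth projective toric variety $X$ with torus-invariant prime divisors $D_1,\dots,D_k$, the class $\gamma_2(X)=\sum_i D_i^2$ is twice the second Chern character of the tangent bundle. We prove that, in dimension $n\ge 2$, this class is positive on all nonzero classes of the closed cone of surfaces if and only if $X\cong\mathbb{P}^n$; in particular $\mathbb{P}^n$ is the only smooth toric Fano variety that is 2-Fano. We also classify the varieties on which $\gamma_2(X)$ is nonnegative on all surfaces, and we exhibit a $\mathbb{Q}$-factorial Gorenstein toric Fano threefold of Picard number $2$ on which it is positive. The proof applies the Hodge index theorem to a finite family of ruled surfaces attached to a centrally symmetric primitive collection, and adds up the resulting inequalities.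
\end{abstract}

\section{Introduction}

Let $X$ be a smooth projective toric variety over $\mathbb{C}$ of dimension $n$, with torus-invariant prime divisors $D_1,\dots,D_k$. Following Sato and Sumiyoshi, put
\[
\gamma_2(X)=\sum_{i=1}^k D_i^2\in A^2(X).
\]
The Euler sequence $0\to\mathcal{O}_X^{\,k-n}\to\bigoplus_i\mathcal{O}_X(D_i)\to T_X\to 0$ gives $c(T_X)=\prod_i(1+D_i)$. Hence $c_1(T_X)=\sum_i D_i$ and
\[
\gamma_2(X)=c_1(T_X)^2-2c_2(T_X)=2\operatorname{ch}_2(X).
\]
In particular $\gamma_2(X)$ depends only on the variety $X$, not on the torus action.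

Let $\overline{NE}_2(X)$ be the closed convex cone generated by the classes of irreducible surfaces in the real vector space of $2$-cycles modulo numerical equivalence. We call $X$ \emph{$\gamma_2$-positive} if $\gamma_2(X)\cdot S>0$ for every nonzero $S\in\overline{NE}_2(X)$, and \emph{$\gamma_2$-nef} if $\gamma_2(X)\cdot S\ge 0$ for every $S\in\overline{NE}_2(X)$. By Kleiman's criterion, $X$ is Fano exactly when $\sum_i D_i$ is positive on the nonzero classes of the closed cone of curves; $\gamma_2$-positivity is the same condition one step up, with squares of divisors and with surfaces. A Fano variety is 2-Fano in the sense of de Jong and Starr if $\operatorname{ch}_2$ is positive on the nonzero classes of $\overline{NE}_2$. So a smooth toric Fano variety is $\gamma_2$-positive if and only if it is 2-Fano.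

Three computations show how restrictive the condition is. On $\mathbb{P}^n$ with $n\ge2$ we have $\gamma_2=(n+1)H^2$ for the hyperplane class $H$, and $\overline{NE}_2$ is the ray spanned by a plane, so $\mathbb{P}^n$ is $\gamma_2$-positive. On a toric surface with $k$ invariant curves, $c_2=k$ is the number of fixed points and Noether's formula gives $c_1^2=12-k$, so $\gamma_2=12-3k$; this is positive only for $k=3$, that is, for $\mathbb{P}^2$. On a product the invariant prime divisors are pulled back from the factors, so
\begin{equation}\label{eq:product}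
\gamma_2(X_1\times X_2)=\operatorname{pr}_1^*\gamma_2(X_1)+\operatorname{pr}_2^*\gamma_2(X_2).
\end{equation}
This class vanishes on a product $C_1\times C_2$ of curves, because both projections contract such a surface. All this suggests the following conjecture, which we take from \cite{problem}.

\begin{quote}
\emph{A smooth toric Fano variety of dimension $n\ge2$ is $\gamma_2$-positive if and only if it is isomorphic to $\mathbb{P}^n$.}
\end{quote}

Sato and Suyama showed that no smooth projective toric variety of Picard number at most $3$ other than a projective space is $\gamma_2$-positive. The conjecture is known for $n\le7$; this relies partly on the classification of smooth toric Fano varieties and on work of Araujo--Castravet, Nobile and Sato. We prove the conjecture in all dimensions, without these results and without the Fano hypothesis.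

\begin{theorem}\label{thm:A}
Let $X$ be a smooth projective toric variety over $\mathbb{C}$ of dimension $n\ge2$. Then $X$ is $\gamma_2$-positive if and only if $X\cong\mathbb{P}^n$.
\end{theorem}

The case of equality in the proof leads to a classification of the nef case.

\begin{theorem}\label{thm:B}
A smooth projective toric variety $X$ is $\gamma_2$-nef if and only if
\[
X\cong\mathbb{P}^{m_1}\times\dots\times\mathbb{P}^{m_r}\times Z,\qquad r\ge0,\quad m_i\ge2,
\]
where $Z$ is either a point, or $Z=\mathbb{P}_Y(\mathcal{O}\oplus L)$ with $Y$ a smooth projective toric variety (possibly a point), $L\in\operatorname{Pic}Y$, and $(\gamma_2(Y)+c_1(L)^2)\cdot S\ge0$ for all $S\in\overline{NE}_2(Y)$.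
\end{theorem}

On a complete $\mathbb{Q}$-factorial toric variety the divisors $D_i$ are $\mathbb{Q}$-Cartier, so the numbers $\sum_iD_i^2\cdot S$ are defined and $\gamma_2$-positivity keeps its meaning. Theorem~\ref{thm:A} does not extend to this setting.

\begin{proposition}\label{prop:C}
There is a $\mathbb{Q}$-factorial Gorenstein toric Fano threefold of Picard number $2$ that is $\gamma_2$-positive.
\end{proposition}

To prove Theorem~\ref{thm:A} we must find, on an arbitrary $X\not\cong\mathbb{P}^n$, a surface $S$ with $\gamma_2(X)\cdot S\le0$. One could test only invariant surfaces, but their intersection numbers depend on parts of the fan about which nothing is known. One piece of the fan is known: it contains the fan of a projective space $\mathbb{P}^m$ in a linear subspace (Section~\ref{sec:primitive}), so that a dense open subset of $X$ is the product of $\mathbb{P}^m$ and a torus. We sweep the coordinate lines of $\mathbb{P}^m$ along a one-parameter subgroup of that torus. The resulting surfaces are ruled and in general not invariant; the unknown part of the fan enters only through their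 special fibers, whose contribution the Hodge index theorem bounds. No single one of these surfaces need have $\gamma_2\cdot S\le 0$, but the sum over all of them does (Section~\ref{sec:surfaces}). Section~\ref{sec:models} shows the two ingredients separately.

\section{Toric conventions and the Hodge index theorem}\label{sec:background}

Let $X=X_\Sigma$ be a smooth complete toric variety with fan $\Sigma$ in a lattice $N\cong\mathbb{Z}^n$, and let $M$ be the dual lattice. For a lattice $L$ write $T_L=L\otimes\mathbb{C}^*$; if $L'\subset L$ is saturated (that is, $L/L'$ is torsion-free), then $T_{L'}\to T_L$ is a closed embedding. We identify a ray with its primitive generator $v$ and write $D_v$ for its divisor. Smoothness means that the rays of each cone are part of a basis of $N$. So a cone is determined by its set of rays, every subset of this set spans a face, and rays of $\Sigma$ that lie in a common cone of $\Sigma$ span a cone of $\Sigma$. For $\tau\in\Sigma$ let $N_\tau$ be the sublattice generated by the rays of $\tau$. We use the following standard facts.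

\begin{itemize}
\item[(T1)] \emph{Orbits.} The orbit $O(\tau)$ is a torsor under $T_{N/N_\tau}$, and its closure $V(\tau)$ is the union of the $O(\kappa)$ with $\kappa\supseteq\tau$. Thus $O(\tau)\subset D_v$ if $v$ is a ray of $\tau$, and $O(\tau)\cap D_v=\emptyset$ otherwise. The intersection of $D_{v_1},\dots,D_{v_s}$ is $V(\tau)$ if the $v_i$ span a cone $\tau\in\Sigma$, and is empty otherwise.
\item[(T2)] \emph{Orbit closures.} $V(\tau)$ is the smooth complete toric variety with lattice $N/N_\tau$ whose cones are the images of the cones of $\Sigma$ containing $\tau$; this is a bijection between the two sets of cones. If $v$ is a ray not in $\tau$ with $\tau+\mathbb{R}_{\ge0}v\in\Sigma$, then $D_v|_{V(\tau)}$ is the prime divisor of the image of $v$.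
\item[(T3)] \emph{Divisors.} To $D=\sum_va_vD_v$ attach the function $\varphi_D$ on $N_{\mathbb{R}}$ that is linear on each cone and has $\varphi_D(v)=a_v$. The principal invariant divisors are $\operatorname{div}\chi=\sum_v\chi(v)D_v$ with $\chi\in M$, and every line bundle is $\mathcal{O}(D)$ for an invariant $D$. If $D$ is ample, then $\varphi_D$ is strictly convex: $\varphi_D(\sum_sw_s)\le\sum_s\varphi_D(w_s)$, with equality if and only if the $w_s$ lie in a common cone.
\item[(T4)] \emph{Morphisms.} Let $\Sigma'$ be a smooth fan in $N'$ and $\iota\colon N'\to N$ a homomorphism mapping each cone of $\Sigma'$ into a cone of $\Sigma$. It induces a morphism $f\colon X_{\Sigma'}\to X_\Sigma$ with $\varphi_{f^*D}=\varphi_D\circ\iota$. If $\kappa$ is the smallest cone of $\Sigma$ containing $\iota(\rho)$, then $f$ maps $O(\rho)$ to $O(\kappa)$, equivariantly for $T_{N'/N'_\rho}\to T_{N/N_\kappa}$.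
\item[(T5)] \emph{Degrees on curves.} Let $\tau=\sigma\cap\sigma'$ be an $(n-1)$-dimensional cone between two maximal cones, $v'$ the ray of $\sigma'$ not in $\tau$, and $\ell\in M$ the linear function equal to $\varphi_D$ on $\sigma$. Then $D\cdot V(\tau)=\varphi_D(v')-\ell(v')$, because $D_{v'}$ is the only component of $D-\operatorname{div}\ell$ that can meet $V(\tau)$, and it meets $V(\tau)$ transversally in one point. So $D\cdot V(\tau)=0$ if and only if $\varphi_D$ is linear on $\sigma\cup\sigma'$. In particular, a line bundle of degree $0$ on every invariant curve is trivial.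
\item[(T6)] \emph{Surfaces} (Fulton--MacPherson--Sottile--Sturmfels). On every complete toric variety, smooth or not, the cone of effective $2$-cycles is generated by the finitely many invariant surfaces.
\end{itemize}

All inequalities in the proof of Theorem~\ref{thm:A} come from part (a) of the next lemma; part (b) treats the case of equality and will be used for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:hodge}
Let $S$ be a smooth projective surface, $\pi\colon S\to\mathbb{P}^1$ a surjective morphism with fiber class $F$, and $v\in\operatorname{Pic}(S)_{\mathbb{Q}}$ with $v\cdot F=0$.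
\begin{itemize}
\item[(a)] $v^2\le0$.
\item[(b)] If $v^2=0$, then $v\cdot w=0$ for every $w\in\operatorname{Pic}(S)_{\mathbb{Q}}$ with $w\cdot F=0$.
\end{itemize}
\end{lemma}

\begin{proof}
The Hodge index theorem states that if $v^2>0$, then the intersection form on numerical classes is negative definite on $v^\perp$. Here $F\in v^\perp$ has $F^2=0$ and is not numerically trivial, being a nonzero effective divisor. This proves (a). For (b), apply (a) to $v+tw$ with $t\in\mathbb{Q}$: the inequality $2t\,v\cdot w+t^2w^2\le0$ for small $t$ of both signs forces $v\cdot w=0$.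
\end{proof}

\section{Two model computations}\label{sec:models}

\subsection*{Surfaces with two opposite rays}
Let $X$ be a smooth projective toric surface whose fan contains rays $x_0=-e$ and $x_1=e$, with divisors $D_0$ and $D_1$. The projection $N\to N/\mathbb{Z}e\cong\mathbb{Z}$ induces a morphism $\pi\colon X\to\mathbb{P}^1$ that is a trivial $\mathbb{P}^1$-bundle over $\mathbb{C}^*$. The curves $D_0,D_1$ are disjoint sections, and every other invariant curve $D_y$ lies in a fiber. Since $D_0\cdot D_1=0$,
\[
\gamma_2(X)=(D_0-D_1)^2+\sum_yD_y^2 .
\]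
The classes $D_0-D_1$ and $D_y$ have degree $0$ on the fiber, so every term is $\le0$ by Lemma~\ref{lem:hodge}(a). The argument uses nothing about the fan away from the line $\mathbb{R}e$. For the blow-up of $\mathbb{P}^1\times\mathbb{P}^1$ at a fixed point, with rays $(1,0),(1,1),(0,1),(-1,0),(0,-1)$ of self-intersections $-1,-1,-1,0,0$ and $e=(1,0)$, it reads $\gamma_2=-1+(-1-1+0)=-3=12-3\cdot5$.

\subsection*{Split projective bundles}
Let $Y$ be a smooth projective toric variety, $L_0,\dots,L_m$ line bundles on $Y$ with $m\ge1$, and $p\colon X=\mathbb{P}_Y(L_0\oplus\dots\oplus L_m)\to Y$ the bundle of lines, with $\xi=c_1(\mathcal{O}(1))$. (The convention does not matter in Theorem~\ref{thm:B}, as $\mathbb{P}(\mathcal{O}\oplus L)\cong\mathbb{P}(L^{-1}\oplus\mathcal{O})$.) By (T3) the torus of $Y$ acts on each $L_l$; together with the scalings of the summands this makes $X$ toric. Its invariant prime divisors are the pullbacks of those of $Y$ and the \emph{coordinate divisors} $D_l$, the zero loci of the maps $\mathcal{O}(-1)\to p^*L_l$. Thus $D_l\sim\xi+p^*c_1(L_l)$ and $D_0\cap\dots\cap D_m=\emptyset$.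

\begin{lemma}\label{lem:P1bundle}
If $Z=\mathbb{P}_Y(\mathcal{O}\oplus L)$, then $\gamma_2(Z)=p^*(\gamma_2(Y)+c_1(L)^2)$. Moreover, $Z$ is $\gamma_2$-nef if and only if $\gamma_2(Y)+c_1(L)^2$ is nonnegative on $\overline{NE}_2(Y)$.
\end{lemma}

\begin{proof}
The sections $D_0,D_1$ are disjoint and $D_1-D_0\sim p^*c_1(L)$, so $D_0^2+D_1^2=(D_1-D_0)^2=p^*c_1(L)^2$; the other invariant divisors contribute $p^*\gamma_2(Y)$. By the projection formula, $\gamma_2(Z)\cdot S=(\gamma_2(Y)+c_1(L)^2)\cdot p_*S$. For a surface $S\subset Z$ the cycle $p_*S$ is effective or zero, and every surface of $Y$ is $p_*S$ for its copy $S$ in the section $D_0$.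
\end{proof}

\begin{lemma}\label{lem:bundle-surfaces}
Let $C\subset Y$ be an invariant curve, $a_l=\deg L_l|_C$ and $A=\sum_la_l$. For $i\ne j$ let $R_{ij}=\mathbb{P}_C(L_i\oplus L_j)=p^{-1}(C)\cap\bigcap_{l\ne i,j}D_l$. Then
\[
\gamma_2(X)\cdot R_{ij}=2A-(m+1)(a_i+a_j),\qquad\sum_{i<j}\gamma_2(X)\cdot R_{ij}=0 .
\]
\end{lemma}

\begin{proof}
On the ruled surface $R_{ij}$ with fiber $F$ we have $\xi\cdot F=1$, $F^2=0$ and $D_l\equiv\xi+a_lF$. The divisors $D_i$ and $D_j$ are disjoint on $R_{ij}$, so $0=(\xi+a_iF)(\xi+a_jF)=\xi^2+a_i+a_j$. Hence $D_l^2\cdot R_{ij}=\xi^2+2a_l=2a_l-a_i-a_j$ for every $l$. Divisors pulled back from $Y$ restrict to multiples of $F$ and have square $0$. Summing over $l$ gives the first formula. There are $\binom{m+1}{2}$ pairs and each index lies in $m$ of them, so the sum over pairs is $m(m+1)A-(m+1)mA=0$.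
\end{proof}

\begin{example}\label{ex:blowup}
The blow-up of $\mathbb{P}^3$ along the line $s=t=0$ is the bundle of lines $[\lambda s:\lambda t:z_1:z_2]$ in $\mathcal{O}(-1)\oplus\mathcal{O}\oplus\mathcal{O}$ over the $\mathbb{P}^1$ with coordinates $[s:t]$. Here $(a_0,a_1,a_2)=(-1,0,0)$, so $\gamma_2\cdot R_{01}=\gamma_2\cdot R_{02}=1$ and $\gamma_2\cdot R_{12}=-2$, where $R_{12}=\{\lambda=0\}$ is the exceptional divisor. For $m\ge2$ we therefore cannot fix one pair $i,j$ in advance; only the sum over all pairs has a sign.
\end{example}

\section{A projective space inside the fan}\label{sec:primitive}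

From now on $X=X_\Sigma$ is smooth and projective of dimension $n\ge1$. A \emph{primitive collection} is a set of rays that does not span a cone of $\Sigma$ although each of its proper subsets does. Both models have a primitive collection with sum zero: the rays $\pm e$, and the rays of the coordinate divisors. Such a collection always exists.

\begin{lemma}[Batyrev]\label{lem:primitive}
There is a primitive collection $x_0,\dots,x_m$, $m\ge1$, with $x_0+\dots+x_m=0$.
\end{lemma}

\begin{proof}
Let $\varphi=\varphi_D$ for an ample invariant divisor $D$; it takes integer values on rays. Call $\sum_va_vv=0$ a \emph{relation} if the $a_v$ are nonnegative integers, not all zero, indexed by the rays. Relations exist: for a ray $v$, the vector $-v$ lies in a cone of the complete fan and is a nonnegative integral combination of its rays. The rays occurring in a relation are linearly dependent, so they do not lie in a common cone, and strict convexity gives $\sum_va_v\varphi(v)>\varphi(0)=0$. Choose a relation for which the positive integer $\sum_va_v\varphi(v)$ is minimal, and among the rays occurring in it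 a minimal subset $\{x_0,\dots,x_m\}$ that does not span a cone. It is a primitive collection, and $m\ge1$ since a single ray spans a cone.

Suppose $w=\sum_ix_i\ne0$. Let $z_1,\dots,z_s$ be the rays of the smallest cone containing $w$. By smoothness $w=\sum_jb_jz_j$ with positive \emph{integers} $b_j$, and $s\geq 1$. Strict convexity gives $\sum_i\varphi(x_i)>\varphi(w)=\sum_jb_j\varphi(z_j)$. Replacing one copy of $\sum_ix_i$ by $\sum_jb_jz_j$ in the chosen relation yields a relation with a smaller value, a contradiction.
\end{proof}

Fix such a collection. Write $D_l=D_{x_l}$; the letter $y$ always denotes a ray different from $x_0,\dots,x_m$. Put $W=\operatorname{span}_{\mathbb{R}}(x_0,\dots,x_m)$, $\overline{N}=N/(W\cap N)$ and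
\[
\sigma_k=\operatorname{cone}(x_l: l\ne k)\in\Sigma,\qquad\sigma_{ij}=\operatorname{cone}(x_l:l\ne i,j)\in\Sigma\quad(i\ne j).
\]
Since $\sigma_k$ is smooth, $\{x_l\}_{l\ne k}$ is part of a basis of $N$ and is a basis of $W\cap N$. Thus $\dim W=m\le n$, $W\cap N\cong\mathbb{Z}^{m+1}/\mathbb{Z}(1,\dots,1)$ is a direct summand of $N$, and $\overline{N}$ is a lattice of rank $n-m$. The cones $\sigma_k$ cover $W$: in $w=\sum_lc_lx_l$ we may subtract $\min_lc_l$ from all coefficients. So the faces of the $\sigma_k$ form the fan of $\mathbb{P}^m$ in $W$. If $m=n$, this subfan is complete, hence equal to $\Sigma$, and $X\cong\mathbb{P}^n$. If $m<n$, it defines an open subset $U\cong\mathbb{P}^m\times T_{\overline{N}}$ of $X$, in which $V(\sigma_j)$ is $p_j\times T_{\overline{N}}$ for the coordinate point $p_j$ and $V(\sigma_{ij})$ is $\ell_{ij}\times T_{\overline{N}}$ for the line $\ell_{ij}$ through $p_i$ and $p_j$.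

\section{Ruled surfaces and the proof of Theorem~\ref{thm:A}}\label{sec:surfaces}

Assume $m<n$. In general there is no morphism to a base $Y$ and no curve $C\subset Y$ as in Lemma~\ref{lem:bundle-surfaces}. A one-parameter subgroup of $T_{\overline{N}}$ replaces the curve.

\subsection*{The surfaces $S_{ij}$ and the curves $C_j$}
Fix a primitive vector $u\in\overline{N}$. Let $\widetilde{N}\subset N$ be the preimage of $\mathbb{Z}u$, a saturated sublattice of rank $m+1$, and $\widetilde{T}=T_{\widetilde{N}}\subset T_N$. Let $S_{ij}$ be the closure of a $\widetilde{T}$-orbit in $O(\sigma_{ij})$ and $C_j$ the closure of a $\widetilde{T}$-orbit in $O(\sigma_j)$. Inside $U$ these are $\ell_{ij}\times\mathbb{C}^*$ and $p_j\times\mathbb{C}^*$. The $\widetilde{T}$-orbits in a given $T_N$-orbit are translates of each other under the connected group $T_N$, so the numerical classes of $S_{ij}$ and $C_j$ do not depend on the choice of orbit.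

The surface $S_{ij}$ may be singular, so we build a smooth toric model on which the Hodge index theorem applies. Fix $i\ne j$. By (T2), $V_{ij}=V(\sigma_{ij})$ is a smooth toric variety with lattice $N_{ij}=N/N_{\sigma_{ij}}$; let $\Sigma_{ij}$ be its fan. The sublattice $\Lambda=\widetilde{N}/N_{\sigma_{ij}}\subset N_{ij}$ is saturated of rank $2$. Let $e\in\Lambda$ be the image of $x_j$. Since $\sum_lx_l=0$, the image of $x_i$ is $-e$. Both $e$ and $-e$ are rays of $\Sigma_{ij}$, the images of $\sigma_i=\sigma_{ij}+\mathbb{R}_{\ge0}x_j$ and $\sigma_j=\sigma_{ij}+\mathbb{R}_{\ge0}x_i$. Moreover $N_{ij}/\mathbb{Z}e=\overline{N}$ and $\Lambda/\mathbb{Z}e=\mathbb{Z}u$; let $h\colon\Lambda\to\mathbb{Z}u=\mathbb{Z}$ be the projection.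

The cones $\kappa\cap\Lambda_{\mathbb{R}}$, $\kappa\in\Sigma_{ij}$, form a complete fan in the plane $\Lambda_{\mathbb{R}}$ (a face of $\kappa\cap\Lambda_{\mathbb{R}}$ is $\kappa'\cap\Lambda_{\mathbb{R}}$ for a face $\kappa'$ of $\kappa$). Choose a smooth refinement, and let $S'=S'_{ij}$ be the corresponding smooth complete, hence projective, toric surface. Write $E_v$ for the invariant curve of a ray $v$ of $S'$. By (T4) there is a morphism
\[
f=f_{ij}\colon S'\to V_{ij}\subset X .
\]
It embeds $T_\Lambda$ as a $\widetilde{T}$-orbit in $O(\sigma_{ij})$, so $f$ is birational onto $S_{ij}$ and $f_*[S']=[S_{ij}]$. The fan of $S'$ contains the rays $\pm e$. As in the first model, $h$ induces $\pi\colon S'\to\mathbb{P}^1$; a general fiber $F\cong\mathbb{P}^1$ meets only the orbits of the cones $0$, $e$, $-e$, and the curves $E_v$ with $v\ne\pm e$ lie in fibers. Put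
\[
d_l=f^*D_l\in\operatorname{Pic}S'\qquad(0\le l\le m).
\]
The image of $f$ meets $O(\sigma_{ij})$, which is disjoint from $D_i$, $D_j$ and all $D_y$. So $d_i$, $d_j$ and $f^*D_y$ are effective divisors, supported on the preimages of $D_i$, $D_j$ and $D_y$. For $l\ne i,j$ we have $S_{ij}\subset D_l$, and $d_l$ is only a divisor class.

\begin{lemma}\label{lem:numbers}
On $S'_{ij}$ the following hold.
\begin{itemize}
\item[(a)] $f^*D_y\cdot F=0$ for all $y$.
\item[(b)] $d_l\cdot F$ is the same for all $l=0,\dots,m$.
\item[(c)] $d_i\cdot d_j=0$.
\item[(d)] $f_*d_i\equiv C_j$ and $f_*d_j\equiv C_i$.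
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (T4) the orbits of $0$, $e$, $-e$ map into $O(\sigma_{ij})$, $O(\sigma_i)$, $O(\sigma_j)$. The ray $y$ belongs to none of these cones, so $f(F)\cap D_y=\emptyset$ by (T1).

(b) Let $k\ne l$. The function with value $1$ at $x_l$, $-1$ at $x_k$ and $0$ at the other $x_s$ respects the relation $\sum_sx_s=0$, so it defines a homomorphism $W\cap N\to\mathbb{Z}$, which extends to some $\chi\in M$ because $W\cap N$ is a direct summand. Then $0\sim D_l-D_k+\sum_y\chi(y)D_y$. Pull back, intersect with $F$ and use (a).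

(c) The supports of $d_i$ and $d_j$ are disjoint, because $D_i\cap D_j\cap V_{ij}=\bigcap_{l=0}^mD_l=\emptyset$ by (T1).

(d) By (T2), $D_i|_{V_{ij}}$ is the prime divisor of the ray $-e$ of $\Sigma_{ij}$. Its function $\varphi_i$ is $1$ at $-e$ and $0$ at the other rays of $\Sigma_{ij}$, and $d_i=\sum_v\varphi_i(v)E_v$ by (T4). Let $v\ne-e$ be a ray of $S'$ with $\varphi_i(v)\neq0$. Then $v\ne e$, and the smallest cone $\kappa\in\Sigma_{ij}$ containing $v$ has $-e$ as a ray. So the span of $\kappa$ contains $e$ and $v$, hence all of $\Lambda_{\mathbb{R}}$, and the map $\Lambda/\mathbb{Z}v\to N_{ij}/(N_{ij})_\kappa$ is zero. By (T4), $f$ contracts $E_v$ to a point, and $f_*E_v=0$. The curve $E_{-e}$ has coefficient $1$ in $d_i$. Its open orbit maps to $O(\sigma_j)$ equivariantly for $T_{\Lambda/\mathbb{Z}e}=T_{\mathbb{Z}u}\to T_{\overline{N}}$, which is an embedding because $u$ is primitive, and $\widetilde{T}$ acts on $O(\sigma_j)$ through $T_{\mathbb{Z}u}$. So $f$ maps $E_{-e}$ birationally onto the closure of a $\widetilde{T}$-orbit in $O(\sigma_j)$. The second statement follows by exchanging $i$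 with $j$ and $e$ with $-e$.
\end{proof}

The point of (d) is that $C_j$ does not depend on $i$: intersection numbers on different surfaces are expressed through one common set of integers
\[
c_{jl}=D_l\cdot C_j\qquad(l\ne j).
\]
The projection formula gives $d_l\cdot d_i=D_l\cdot f_*d_i=D_l\cdot C_j$ and $d_l\cdot d_j=D_l\cdot C_i$. So on $S'_{ij}$
\begin{equation}\label{eq:numbers}
d_i^2=c_{ji},\quad d_j^2=c_{ij},\quad d_i\cdot d_j=0,\quad d_i\cdot d_l=c_{jl},\quad d_j\cdot d_l=c_{il}\qquad(l\ne i,j).
\end{equation}
For a split bundle over $Y=C=\mathbb{P}^1$ we have $S_{ij}=R_{ij}$, the curve $C_j$ is the section $\mathbb{P}(L_j)$, and $c_{jl}=a_l-a_j$ because $D_j\cap C_j=\emptyset$.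

\subsection*{The inequality}
The numbers $d_l^2$ with $l\ne i,j$ are missing from \eqref{eq:numbers}, and they have no direct geometric description since $S_{ij}\subset D_l$. We bound them by comparing $d_l$ with $\frac12(d_i+d_j)$, a class that has the same degree on $F$, is symmetric in $i$ and $j$, and has known products. The bound involves $c_{il}$ and $c_{jl}$, which may have either sign. What has a sign is $c_{il}+c_{li}$, and this is seen on the other surface $S'_{il}$; summation over all pairs brings these terms together.

\begin{proposition}\label{prop:inequality}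
Let $m<n$ and let $u\in\overline{N}$ be primitive. Then $\sum_{i<j}\gamma_2(X)\cdot S_{ij}\le0$. If equality holds, then $(f_{ij}^*D_y)^2=0$ for all $i\neq j$ and all $y$.
\end{proposition}

\begin{proof}
Fix $i\ne j$. By Lemma~\ref{lem:numbers}(a),(b) the classes $f^*D_y$, $d_i-d_j$ and $d_l-\frac12(d_i+d_j)$ have degree $0$ on $F$, so their squares are $\le0$ by Lemma~\ref{lem:hodge}(a). By \eqref{eq:numbers}, $(d_i-d_j)^2=(d_i+d_j)^2=c_{ij}+c_{ji}$, and for $l\ne i,j$
\[
\bigl(d_l-\tfrac12(d_i+d_j)\bigr)^2=d_l^2-c_{jl}-c_{il}+\tfrac14(c_{ij}+c_{ji}).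
\]
Therefore
\begin{equation}\label{eq:three}
(f^*D_y)^2\le0,\qquad c_{ij}+c_{ji}\le0,\qquad d_l^2\le c_{il}+c_{jl}-\tfrac14(c_{ij}+c_{ji}).
\end{equation}
Since $f_*[S']=[S_{ij}]$, the projection formula gives $\gamma_2(X)\cdot S_{ij}=\sum_ld_l^2+\sum_y(f^*D_y)^2$, and so
\[
\gamma_2(X)\cdot S_{ij}\le(c_{ij}+c_{ji})+\sum_{l\ne i,j}(c_{il}+c_{jl})-\frac{m-1}{4}(c_{ij}+c_{ji})+\sum_y(f_{ij}^*D_y)^2 .
\]
Sum over unordered pairs $\{i,j\}$, and put $T=\sum_{i<j}(c_{ij}+c_{ji})$, the sum of all $c_{il}$ with $i\ne l$. The first terms add up to $T$ and the third terms to $-\frac{m-1}{4}T$. In the second terms a given $c_{il}$ occurs once for each $j\ne i,l$, so they add up to $(m-1)T$. As $1+(m-1)-\frac{m-1}4=\frac{3m+1}4$,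
\begin{equation}\label{eq:sum}
\sum_{i<j}\gamma_2(X)\cdot S_{ij}\ \le\ \frac{3m+1}{4}\,T+\sum_{i<j}\sum_y(f_{ij}^*D_y)^2 .
\end{equation}
By \eqref{eq:three} every term on the right is $\le0$. If the left side is $0$, all of them vanish.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We saw in the introduction that $\mathbb{P}^n$ is $\gamma_2$-positive. If $X\not\cong\mathbb{P}^n$, then $m<n$ in Section~\ref{sec:primitive}, so a primitive $u\in\overline{N}$ exists, and Proposition~\ref{prop:inequality} gives a pair $i\neq j$ with $\gamma_2(X)\cdot S_{ij}\le0$. The class of $S_{ij}$ is nonzero, since $H^2\cdot S_{ij}>0$ for an ample divisor $H$. So $X$ is not $\gamma_2$-positive.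
\end{proof}

A Fano variety is projective, so the conjecture holds for all $n\ge2$. Projectivity was used for the strictly convex function in Lemma~\ref{lem:primitive} and for $[S_{ij}]\ne0$. The assumption $X\not\cong\mathbb{P}^n$ was used only to have $\overline{N}\ne0$. Smoothness gave the integrality of the $b_j$ in Lemma~\ref{lem:primitive} and the coefficient $1$ in (T2); Section~\ref{sec:singular} shows what fails without it.

\section{The nef case}\label{sec:nef}

If $X$ is $\gamma_2$-nef and $m<n$, then equality holds in Proposition~\ref{prop:inequality} for \emph{every} primitive $u$. We show that this forces $X$ to be a split $\mathbb{P}^m$-bundle, after which Section~\ref{sec:models} applies. In terms of fans, a bundle structure means that a cone outside $W$ which completes one $\sigma_i$ to a maximal cone completes all of them. To test this for a given cone $\tau$, we point $u$ into the interior of the image of $\tau$ and move from $e$ to $-e$ along a line in $\Lambda_{\mathbb{R}}$; the vanishing of $(f^*D_y)^2$ says that the rays of $\tau$ stay visible all the way.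

\begin{lemma}\label{lem:closing}
Let $X$ be $\gamma_2$-nef and $m<n$. Let $\tau\in\Sigma$ be a cone of dimension $n-m$ that contains no $x_l$. If $\sigma_i+\tau\in\Sigma$ for one $i$, then $\sigma_j+\tau\in\Sigma$ for every $j$.
\end{lemma}

\begin{proof}
Let $j\ne i$, and let $y_1,\dots,y_{n-m}$ be the rays of $\tau$. Together with the rays of $\sigma_i$ they form a basis of $N$, so their images form a basis of $\overline{N}$, and the image $u$ of $\sum_ay_a$ is primitive. Use this $u$ and the surface $S'=S'_{ij}$. The cone $\sigma_{ij}+\tau$ is a face of $\sigma_i+\tau$, so the images of the $y_a$ in $N_{ij}$ are rays of $\Sigma_{ij}$ spanning a cone. Let $\varphi_a$ be the function of $D_{y_a}|_{V_{ij}}$: it is $1$ at the image of $y_a$ and $0$ at all other rays of $\Sigma_{ij}$, including $\pm e$. By (T4) its restriction to $\Lambda_{\mathbb{R}}$ is the function of $f^*D_{y_a}$.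

By Proposition~\ref{prop:inequality}, $(f^*D_{y_a})^2=0$. Lemmas~\ref{lem:numbers}(a) and~\ref{lem:hodge}(b) give $f^*D_{y_a}\cdot E_v=0$ for every ray $v\ne\pm e$ of $S'$, since $E_v$ lies in a fiber. By (T5), $\varphi_a$ is linear across every ray in the open half-plane $h>0$. Hence it is linear on $\{h\ge0\}$, and since it vanishes at $e$ it equals $c_ah$ there for a constant $c_a$. Let $w\in\Lambda$ be the image of $\sum_ay_a\in\widetilde{N}$. Then $h(w)=1$ and $\varphi_a(w)=1$, so $c_a=1$ and
\[
\varphi_a(w-te)=h(w-te)=1\qquad\text{for all } t\in\mathbb{R}\text{ and all }a.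
\]
The cones of the complete fan $\Sigma_{ij}$ that contain the ray $-e$ cover a neighborhood of the point $-e$, and $(w-te)/t\to-e$ as $t\to+\infty$. So for large $t$ the point $w-te$ lies in the image of a cone of $\Sigma$ containing $\sigma_j$. Write this cone as $\sigma_j+\tau'$, where $\tau'$ is spanned by its rays outside $\sigma_j$; then $\dim\tau'\le n-m$. Since $\varphi_a(w-te)>0$, the image of $y_a$ is a ray of the image cone, and by the bijection in (T2) $y_a$ is a ray of $\tau'$. This holds for all $n-m$ rays $y_a$, so $\tau'=\tau$.
\end{proof}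

\begin{lemma}\label{lem:bundle}
Let $X$ be $\gamma_2$-nef and $m<n$. Then $X\cong\mathbb{P}_Y(L_0\oplus\dots\oplus L_m)$ for the smooth projective toric variety $Y=V(\sigma_0)$ of dimension $n-m$ and line bundles $L_l$ on $Y$.
\end{lemma}

\begin{proof}
$Y$ is projective, being closed in $X$, and its lattice is $\overline{N}$. By Lemma~\ref{lem:closing}, the set $\mathcal{T}$ of cones $\tau$ of dimension $n-m$ with no $x_l\in\tau$ and $\sigma_k+\tau\in\Sigma$ does not depend on $k$. A cone containing $\sigma_0$ does not contain $x_0$, so by (T2) the images $\bar\tau$, $\tau\in\mathcal{T}$, are the maximal cones of the fan of $Y$. Let $z\in N_{\mathbb{R}}$. Its image lies in some $\bar\tau$; choose $z'\in\tau$ with the same image. Then $z-z'\in W=\bigcup_k\sigma_k$, so $z\in\sigma_k+\tau$ for some $k$. The cones $\sigma_k+\tau$ thus cover $N_{\mathbb{R}}$ and are exactly the maximal cones of $\Sigma$. In particular every ray $y$ lies in some $\tau\in\mathcal{T}$, and $y\mapsto\bar y$ is a bijection onto the rays of $Y$.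

This is the fan of the projectivization of a decomposable bundle \cite[Prop.~7.3.3]{CLS}, \cite[Prop.~4.1]{Batyrev}; we recall why. The projection $N\to\overline{N}$ induces $p\colon X\to Y$. The cones of $\Sigma$ that map into $\bar\tau$ are the faces of the $\sigma_k+\tau$, and $N=(W\cap N)\oplus N_\tau$, so over the affine chart $U_{\bar\tau}\subset Y$ we have $p^{-1}(U_{\bar\tau})\cong\mathbb{P}^m\times U_{\bar\tau}$. The fiber coordinate $z_l/z_0$ is the character $\chi_l^\tau\in M$ with value $1$ at $x_l$, $-1$ at $x_0$, and $0$ at the other $x_s$ and on $\tau$. For $\tau,\tau'\in\mathcal{T}$ the difference $\chi_l^\tau-\chi_l^{\tau'}$ vanishes on $W$ and on $\tau\cap\tau'$, so it is a character $g_l$ of $T_{\overline{N}}$ that is an invertible function on $U_{\bar\tau}\cap U_{\bar\tau'}$. The $g_l$ are the transition functions of a line bundle $L_l$, and those of $p$ are $\operatorname{diag}(1,g_1,\dots,g_m)$. Take $L_0=\mathcal{O}_Y$.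
\end{proof}

\begin{lemma}\label{lem:product}
A product $X_1\times X_2$ of smooth projective toric varieties is $\gamma_2$-nef if and only if $X_1$ and $X_2$ are.
\end{lemma}

\begin{proof}
By (T6) it suffices to test invariant surfaces. Those of $X_1\times X_2$ are $S_1\times\mathrm{pt}$, $\mathrm{pt}\times S_2$ and $C_1\times C_2$, and by \eqref{eq:product} the values of $\gamma_2$ on them are $\gamma_2(X_1)\cdot S_1$, $\gamma_2(X_2)\cdot S_2$ and $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $X$ has the stated form, then $Z$ is $\gamma_2$-nef by Lemma~\ref{lem:P1bundle}, projective spaces are $\gamma_2$-nef, and Lemma~\ref{lem:product} applies.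

Conversely, let $X$ be $\gamma_2$-nef, and argue by induction on $n=\dim X$. For $n=0$ take $r=0$ and $Z$ a point. Let $n\ge1$, and take $x_0,\dots,x_m$ as in Lemma~\ref{lem:primitive}. If $m=n$, then $X\cong\mathbb{P}^n$ has the stated form; for $n=1$ take $Z=\mathbb{P}^1$ with $Y$ a point. Let $m<n$, so that $X\cong\mathbb{P}_Y(L_0\oplus\dots\oplus L_m)$ with $\dim Y\ge1$ by Lemma~\ref{lem:bundle}.

If $m=1$, then $X\cong\mathbb{P}_Y(\mathcal{O}\oplus L)$ with $L=L_1\otimes L_0^{-1}$, and the condition on $(Y,L)$ holds by Lemma~\ref{lem:P1bundle}. So $X=Z$.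

Let $m\ge2$, and let $C\subset Y$ be an invariant curve. The numbers $\gamma_2(X)\cdot R_{ij}$ of Lemma~\ref{lem:bundle-surfaces} are $\ge0$ and have sum $0$, so they all vanish, and $a_i+a_j=2A/(m+1)$ for all $i\ne j$. Given $i\ne j$, there is a third index $k$ because $m\ge2$, and $a_i+a_k=a_j+a_k$ gives $a_i=a_j$. So $L_l\otimes L_0^{-1}$ has degree $0$ on every invariant curve and is trivial by (T5). Hence $X\cong\mathbb{P}^m\times Y$. By Lemma~\ref{lem:product}, $Y$ is $\gamma_2$-nef, and by induction $Y$, and with it $X$, has the stated form.
\end{proof}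

\begin{remark}
The cases $m=1$ and $m\ge2$ differ because for $m=1$ the single condition $a_0+a_1=A$ is empty. This leaves much room in the factor $Z$. If $Y$ is a curve, there is no condition on $L$, and Theorem~\ref{thm:B} says that the $\gamma_2$-nef surfaces are $\mathbb{P}^2$ and the Hirzebruch surfaces, in agreement with $\gamma_2=12-3k$. If $Y$ is a surface with $k$ invariant curves, the condition is $c_1(L)^2\ge3k-12$. For $Y=\mathbb{P}^1\times\mathbb{P}^1$ and $L=\mathcal{O}(a,b)$ it reads $ab\ge0$. For every $Y$ it holds when $L$ is a high power of an ample bundle, so $Y$ itself need not be $\gamma_2$-nef.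
\end{remark}

\begin{remark}
Theorem~\ref{thm:B} refines Theorem~\ref{thm:A}. A variety that is not of the form in Theorem~\ref{thm:B} contains a surface with $\gamma_2\cdot S<0$. A variety of that form, of dimension $\ge2$ and not a projective space, contains a surface with $\gamma_2\cdot S=0$: take $C_1\times C_2$ if there are two factors of positive dimension, and otherwise $X=\mathbb{P}_Y(\mathcal{O}\oplus L)$ with $\dim Y\ge1$, where $p^{-1}(C)$ works for any curve $C\subset Y$ by Lemma~\ref{lem:P1bundle}.
\end{remark}

\section{A singular $\gamma_2$-positive Fano threefold}\label{sec:singular}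

For a bundle, the values of $\gamma_2$ on the surfaces $R_{ij}$ add up to $0$ because all rays enter the relation $\sum_lx_l=0$ with the same weight. So we replace the fiber $\mathbb{P}^2$ by a weighted projective plane.

We recall the facts needed for a complete toric threefold $X$ with simplicial fan. Such an $X$ is $\mathbb{Q}$-factorial, and its Picard number is the number of rays minus $3$. The formula for $\operatorname{div}\chi$ in (T3) still holds, and $-K_X=\sum_vD_v$. For distinct rays, $D_a\cdot D_b\cdot D_c=1/|\det(a,b,c)|$ if $a,b,c$ span a cone, $D_a\cdot D_b$ is a positive multiple of the invariant curve of $\operatorname{cone}(a,b)$ if $a,b$ span a cone, and the product of divisors whose rays do not span a cone is $0$. The variety $X$ is Gorenstein if and only if each maximal cone has an element of $M$ with value $-1$ on its rays. A $\mathbb{Q}$-Cartier divisor is ample if and only if it has positive degree on every invariant curve.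

\begin{proof}[Proof of Proposition~\ref{prop:C}]
In $N=\mathbb{Z}^3$ let
\[
x_0=(0,1,0),\quad x_1=(1,0,0),\quad x_2=(-1,-2,0),\quad y_1=(0,0,1),\quad y_2=(0,-1,-1),
\]
and take as maximal cones the six cones $\operatorname{cone}(x_i,x_j,y_k)$ with $i<j$ and $k=1,2$. Since $2x_0+x_1+x_2=0$, the cones $\operatorname{cone}(x_i,x_j)$ form a complete fan in the plane where the third coordinate vanishes, the fan of $\mathbb{P}(1,1,2)$. The rays $y_1,y_2$ lie on opposite sides of this plane, so the six cones form a complete simplicial fan. Its toric variety $X$ is $\mathbb{Q}$-factorial of Picard number $2$, and the third coordinate fibers it over $\mathbb{P}^1$ with fiber $\mathbb{P}(1,1,2)$.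

\emph{Gorenstein.} We have $|\det(x_1,x_2,y_k)|=2$, and the other four maximal cones have determinant $\pm1$, so they are smooth. On $\operatorname{cone}(x_1,x_2,y_1)$ the element $(-1,1,-1)\in M$, and on $\operatorname{cone}(x_1,x_2,y_2)$ the element $(-1,1,0)\in M$, takes the value $-1$ on the three rays.

\emph{Intersection numbers.} The three coordinate characters give $D_1\sim D_2$, $D_0\sim2D_2+D_{y_2}$ and $D_{y_1}\sim D_{y_2}$. Write $\xi$ for the class of $D_1$ and $D_2$ and $\eta$ for that of $D_{y_1}$ and $D_{y_2}$, so that $D_0\sim2\xi+\eta$. Then $\eta^2=D_{y_1}\cdot D_{y_2}=0$ and $\xi^2\eta=D_1\cdot D_2\cdot D_{y_1}=\frac12$. From $0=D_0\cdot D_1\cdot D_2=2\xi^3+\xi^2\eta$ we get $\xi^3=-\frac14$.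

\emph{Fano.} We have $-K_X=4\xi+3\eta$. The invariant curves are positive multiples of $D_1D_2=\xi^2$, of $D_1D_{y_k}=D_2D_{y_k}=\xi\eta$, of $D_0D_1=D_0D_2=2\xi^2+\xi\eta$ and of $D_0D_{y_k}=2\xi\eta$. Since $-K_X\cdot\xi^2=-1+\frac32=\frac12$ and $-K_X\cdot\xi\eta=2$, the four degrees are $\frac12$, $2$, $3$, $4$. So $-K_X$ is ample, and $X$ is projective.

\emph{Positivity.} We have $\gamma_2(X)=(2\xi+\eta)^2+2\xi^2+2\eta^2=6\xi^2+4\xi\eta$, and therefore
\[
\gamma_2\cdot\eta=3,\qquad\gamma_2\cdot\xi=-\tfrac64+2=\tfrac12,\qquad\gamma_2\cdot D_0=2\cdot\tfrac12+3=4 .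
\]
By (T6), $\overline{NE}_2(X)$ is generated by $D_{y_1},D_{y_2},D_1,D_2,D_0$, and $\gamma_2$ is positive on each of them.
\end{proof}

\begin{remark}
Lemma~\ref{lem:primitive} fails for this fan. Its primitive collections are $\{x_0,x_1,x_2\}$ and $\{y_1,y_2\}$, and both have sum $(0,-1,0)=\frac12(x_1+x_2)\ne0$. The coefficients $\frac12$ are not integers, so the replacement step in the proof of the lemma leaves the set of integral relations.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Batyrev}
Batyrev, Tohoku Math. J. \textbf{43} (1991).

\bibitem{CLS}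
Cox, Little and Schenck, \emph{Toric Varieties}.

\bibitem{problem}
\emph{On the $\gamma_2$-positivity of smooth toric threefolds},
\texttt{https://digital.lib.washington.edu/\allowbreak researchworks/\allowbreak bitstreams/\allowbreak 2ab44f4f-893a-4667-a035-16700b14b29a/\allowbreak download}.

\end{thebibliography}
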